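# Class numbers in an anticyclotomic $\mathbb Z_5$-tower that grow only at odd steps

## 1. Two theorems on $e_n$, and the formula they exclude

**Theorem 1.** Let $K=\mathbb Q(\sqrt{-3})$ and $L=K(\sqrt[3]{5})$. Let $K_\infty=\bigcup_n K_n$ be the anticyclotomic $\mathbb Z_5$-extension of $K$, where $K_n$ is the subfield of degree $5^n$ over $K$ in the ring class field of conductor $5^{n+1}$. Put $L_n=LK_n$ and let $3^{e_n}$ be the exact power of $3$ dividing the class number $h(L_n)$.

(a) If $n\ge1$ is odd, then $e_n-e_{n-1}\ge 4\cdot5^{n-1}$.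

(b) If $n\ge2$ is even, then $e_n=e_{n-1}$.

**Theorem 2.** Let $N>1$ be a cube-free integer prime to $3$, with $N\not\equiv\pm1\pmod 9$, all of whose prime factors are $5$ or $\equiv1\pmod 3$. (This gives infinitely many fields, for example $N=5$ or $N$ any prime $\equiv4,7\bmod 9$.) Let $K$ and $K_\infty$ be as in Theorem 1, and now put $L=K(\sqrt[3]N)$, $L_n=LK_n$ and $3^{e_n}\,\|\,h(L_n)$. There is $n_0=n_0(N)\ge1$, with $n_0=1$ if $N$ is a power of $5$, such that for $n\ge n_0$: $e_n-e_{n-1}\ge4\cdot5^{n-1}$ for $n$ odd, and $e_n=e_{n-1}$ for $n\ge2$ even. In particular $\liminf_n e_n/5^n>0$ and $e_n/5^n$ has no finite limit, so not even $e_n=A5^n+o(5^n)$ holds for any real $A$. For $N=5$: $e_n\ge(5^{n+1}-1)/6$ for $n$ odd, and $\liminf e_n/5^n\ge1/6$.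

These theorems answer the following question. Let $\ell\ne p$ be primes, $L/K$ a degree $p$ extension of number fields, $K_\infty/K$ a $\mathbb Z_\ell$-extension with layers $K_n$ of degree $\ell^n$, and $L_n=LK_n$. Write $h(L_n)=p^{e_n}r$ with $p\nmid r$. How does $e_n$ depend on $n$? A conjecture of Washington predicts real constants $A\ge0$ and $B$, independent of $n$, and an integer $n_0$ such that
$$e_n=A\ell^n+B\quad\text{for all }n>n_0 .$$

**The conjecture is false.** Take $p=3$, $\ell=5$ and Theorem 1. If $e_n=A5^n+B$ for all $n>n_0$, then $e_n-e_{n-1}=4A\cdot5^{n-1}$ for all $n>n_0+1$. An even $n$ gives $A=0$ by (b). An odd $n$ then gives $e_n=e_{n-1}$, against (a).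

So the exponent stands still at each even step and jumps by at least $4\cdot 5^{n-1}$ at each odd step. In Section 5 we shall compute $e_0=0$ by hand for $L=K(\sqrt[3]5)$. Theorem 1 then says $e_1\ge4$, $e_2=e_1$, $e_3\ge e_1+100$, $e_4=e_3$, and so on. Two features should be watched for. First, a jump cannot be small: what is new at level $n$ is a module over a large discrete valuation ring (Section 3). Second, the parity of $n$ enters because $5\equiv-1\pmod 3$: an isogeny of degree $5^m$ will contribute a factor $(-1)^m$ in characteristic $3$ (Section 9).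

## 2. Ring class fields of conductor $5^m$ and the primes 5, 3, 7

Notation for the whole lecture: $\mathcal O=\mathbb Z[\omega]$ with $\omega^2+\omega+1=0$; $\pi=\sqrt{-3}=1+2\omega$; $\mathfrak p=(\pi)$; $\mathcal O_m=\mathbb Z+5^m\mathcal O$ for $m\ge0$. In the basis $1,\omega$, the order $\mathcal O_m$ consists of the $x+y\omega$ with $5^m\mid y$, and the norm is $x^2-xy+y^2$. Since $\mathcal O^\times=\mu_6$ and $\omega,\omega^2\notin\mathcal O_m$ for $m\ge1$, we have $\mathcal O_m^\times=\{\pm1\}$ for $m\ge1$. A subscript $q$ denotes completion at a rational prime $q$; note $\mathcal O_{m,q}=\mathcal O_q$ for $q\ne5$. The prime $5$ is inert in $K$, so $K_5$ is a field.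

**Definition (proper lattice).** A lattice $\mathfrak a\subset K$ is a *proper $\mathcal O_m$-lattice* if $\{x\in K: x\mathfrak a\subset\mathfrak a\}=\mathcal O_m$.

For quadratic orders, proper, invertible and locally principal are the same condition: for every $q$ there is $x_q\in K_q^\times$ with $\mathfrak a_q=x_q\mathcal O_{m,q}$. In particular, for $k\le m$, $\mathfrak a\mathcal O_k$ is a proper $\mathcal O_k$-lattice and $[\mathfrak a\mathcal O_k:\mathfrak a]=[\mathcal O_k:\mathcal O_m]=5^{m-k}$. Example: $\mathbb Z+\frac{\omega}{5}\mathbb Z$ contains $\mathcal O$ with index $5$. It equals $\frac{\omega}{5}\mathcal O_1$, because $\omega\mathcal O_1=\omega\mathbb Z+5\omega^2\mathbb Z=5\mathbb Z+\omega\mathbb Z$. So it is a proper $\mathcal O_1$-lattice.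

The classes of proper $\mathcal O_m$-lattices up to $K^\times$ form the group $\mathrm{Pic}(\mathcal O_m)=K^\times\backslash\mathbb A_{K,f}^\times/\widehat{\mathcal O}_m^\times$. The *ring class field* $K[m]$ is the abelian extension of $K$ whose Galois group $G_m$ is identified with $\mathrm{Pic}(\mathcal O_m)$ by the Artin map. We write $\sigma_{\mathfrak b}\leftrightarrow[\mathfrak b]$. It is unramified outside $5$, and for a prime $\mathfrak q\nmid5$ of $K$ the Frobenius is $\sigma_{\mathfrak q\cap\mathcal O_m}$. Restriction $G_m\to G_{m-1}$ is $[\mathfrak a]\mapsto[\mathfrak a\mathcal O_{m-1}]$. Since $K^\times\widehat{\mathcal O}_m^\times$ is stable under complex conjugation, $K[m]/\mathbb Q$ is Galois.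

**Lemma 3.**

1. For $m\ge1$, $G_m\cong(\mathcal O/5^m)^\times/\big((\mathbb Z/5^m)^\times\mu_6\big)\cong\mathbb Z/2\times\mathbb Z/5^{m-1}$. For $m\ge2$ the kernel of $G_m\to G_{m-1}$ has order $5$.
2. Let $K_n\subset K[n+1]$ be the fixed field of the subgroup of order $2$ and $\Gamma_n=\mathrm{Gal}(K_n/K)$. Then $\Gamma_n\cong\mathbb Z/5^n$, and for $m\ge2$ the kernel of $G_m\to G_{m-1}$ maps isomorphically onto $\Gamma_{m-1}[5]=\mathrm{Gal}(K_{m-1}/K_{m-2})$.
3. $K_n$ has a unique prime above $5$.
4. For $m\ge1$, $\sigma_{\mathfrak p}\in G_m$ has order exactly $2$. Hence $\mathfrak p$ splits completely in $K_n$, and each prime above it is inert in $K[n+1]/K_n$.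
5. Let $\alpha=3+\omega$, of norm $7$, and $\mathfrak n=(\alpha)$. Then $\mathfrak n$ and $\bar{\mathfrak n}$ remain prime in every $K_n$, and the Frobenius of $\mathfrak n$ generates $\Gamma_n$.

*Proof.* **Step 1: compute $G_m$.** Every class of $\mathrm{Pic}(\mathcal O_m)$ contains an integral ideal $\mathfrak b$ prime to $5$, and $\mathfrak b\mathcal O=x\mathcal O$ because $h(\mathcal O)=1$; then $\mathfrak b=x\mathcal O\cap\mathcal O_m$. So $x\mapsto[x\mathcal O\cap\mathcal O_m]$ is onto from the elements prime to $5$. The class is trivial iff $x\mathcal O\cap\mathcal O_m=y\mathcal O_m$ with $y\in\mathcal O_m$ prime to $5$, that is, iff $x\in\mu_6\,y$ with $y$ congruent to an integer modulo $5^m\mathcal O$. This gives the first isomorphism. The order is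
$$\frac{25^{m-1}\cdot24}{5^{m-1}\cdot4\cdot3}=2\cdot5^{m-1},$$
since $\mu_6\cap(\mathbb Z/5^m)^\times=\{\pm1\}$. The $5$-part is the image of $1+5\mathcal O_5$. If $x\in1+5\mathcal O_5$ is $\equiv z\zeta\pmod{5^m}$ with $z\in\mathbb Z_5^\times$ and $\zeta\in\mu_6$, then $\zeta$ modulo $5$ lies in $\mathbb F_5^\times$, so $\zeta=\pm1$ and $\pm z\in1+5\mathbb Z_5$. So the $5$-part is $(1+5\mathcal O_5)/\big((1+5\mathbb Z_5)(1+5^m\mathcal O_5)\big)$. The logarithm is an isomorphism $1+5\mathcal O_5\to5\mathcal O_5$ that carries $1+5\mathbb Z_5$ to $5\mathbb Z_5$ and $1+5^m\mathcal O_5$ to $5^m\mathcal O_5$. So the $5$-part is $5\mathcal O_5/(5\mathbb Z_5+5^m\mathcal O_5)$, cyclic of order $5^{m-1}$, generated by $5\omega$. The restriction maps are onto, so for $m\ge2$ the kernel has order $5$.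

**Step 2: pass to $K_n$.** $\Gamma_n$ is the quotient of $G_{n+1}$ by its subgroup of order $2$, hence cyclic of order $5^n$. A kernel of order $5$ meets the subgroup of order $2$ trivially, so it maps isomorphically onto the unique subgroup of order $5$. In the limit $\varprojlim G_m\cong\mathbb Z_5\times\mathbb Z/2$, and $K_\infty=\bigcup K_n$ is a $\mathbb Z_5$-extension. (For $x\in\mathcal O_5^\times$ we have $x\bar x\in\mathbb Z_5^\times$, so complex conjugation acts on $\mathrm{Gal}(K_\infty/K)$ by inversion; hence the word anticyclotomic.)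

**Step 3: the prime 5.** The fixed field of the inertia group at $5$ in $K[m]$ is unramified everywhere over $K$, so it is $K$, because $h(\mathcal O)=1$. So $5$ is totally ramified.

**Step 4: the prime 3.** Put $\mathfrak p_m=\mathfrak p\cap\mathcal O_m$. Locally at $3$ it is $\pi\mathcal O_3$, elsewhere it is everything, so $\mathfrak p_m^2=3\mathcal O_m$ and $\sigma_{\mathfrak p}^2=1$. If $\mathfrak p_m$ were principal, its generator would be an element of $\mathcal O_m$ of norm $3$. The elements of norm $3$ in $\mathcal O$ are, up to sign, $1+2\omega$, $2+\omega$, $1-\omega$. None has $\omega$-coordinate divisible by $5$. So $\sigma_{\mathfrak p}$ has order exactly $2$, it is trivial on $K_n$, and it generates $\mathrm{Gal}(K[n+1]/K_n)$.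

**Step 5: the prime 7.** We have $\alpha^2=9+6\omega+\omega^2=8+5\omega$. The elements of $(\mathbb Z/25)^\times\mu_6$ have coordinates $\pm(c,0)$, $\pm(0,c)$, $\pm(c,c)$ in the basis $1,\omega$, and $(8,5)$ is none of these modulo $25$. So $\sigma_{\mathfrak n}^2\ne1$ in $G_2$, which has order $10$, and $\sigma_{\mathfrak n}$ is nontrivial in $\Gamma_1$. An element of the cyclic $5$-group $\Gamma_n$ with nontrivial image in $\Gamma_1$ generates $\Gamma_n$. Since $K_n/\mathbb Q$ is Galois, the same holds for $\bar{\mathfrak n}$. $\square$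

We write $K_v=\mathbb Q_3(\sqrt{-3})$ for the completion of $K$ at $\mathfrak p$. By part 4 it is also the completion of $K_n$ at each prime above $\mathfrak p$.

## 3. New parts, and why a jump is never small

This section isolates the part of a module that first appears at level $n$.

**Definition (new part).** For $n\ge1$ and a $\mathbb Z_3[\Gamma_n]$-module $M$ let
$$M^{new}=\Big(1-\tfrac15\sum_{\delta\in\Gamma_n[5]}\delta\Big)M .$$

The element in brackets is an idempotent of $\mathbb Z_3[\Gamma_n]$, because $5$ is invertible in $\mathbb Z_3$. So $M=M^{\Gamma_n[5]}\oplus M^{new}$, and $M\mapsto M^{new}$ is exact. A module on which $\Gamma_n[5]$ acts trivially has new part $0$.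

**The coefficient ring.** With $x$ a generator of $\Gamma_n$, $\mathbb Z_3[\Gamma_n]=\mathbb Z_3[x]/(x^{5^n}-1)$ and $x^{5^n}-1=(x^{5^{n-1}}-1)\Phi_{5^n}(x)$. The two idempotents separate these factors, so $\mathbb Z_3[\Gamma_n]^{new}\cong\mathbb Z_3[x]/\Phi_{5^n}(x)=\mathbb Z_3[\zeta_{5^n}]=:\Lambda_n$. Now $3^4\equiv6$ and $3^{10}\equiv-1\pmod{25}$. The order of $3$ modulo $25$ divides $20$ and divides neither $4$ nor $10$, so it is $20$. Hence $3$ is a primitive root modulo $25$, and therefore modulo every $5^n$. So $\Lambda_n$ is a discrete valuation ring with uniformizer $3$ and residue field of order $3^{4\cdot5^{n-1}}$. In particular $\mathbb F_3[\Gamma_n]^{new}=\Lambda_n/3$ is a simple module.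

**The module of functions.** Let $\Gamma_n$ act on $\mathrm{Map}(\Gamma_n,\mathbb F_3)$ by $(\delta f)(\gamma)=f(\gamma\delta)$. This module is free of rank $1$ over $\mathbb F_3[\Gamma_n]$, generated by the indicator function of $1$. So its new part is simple, and $f^{new}=0$ iff $f$ is constant on the cosets of $\Gamma_n[5]$.

Example, $n=1$: $\mathrm{Map}(\Gamma_1,\mathbb F_3)$ has dimension $5$ and is the sum of the constants and a simple module of dimension $4$. For $f=(1,0,0,0,0)$, since $-\frac15=1$ in $\mathbb F_3$, we get $f^{new}=f+\sum_\delta\delta f=(2,1,1,1,1)$, whose entries sum to $0$.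

**Application to class groups.** Since $[L:K]=3$ and $[K_n:K]=5^n$, $\mathrm{Gal}(L_n/L)\cong\Gamma_n$. Let $C_n=\mathrm{Cl}(L_n)\otimes\mathbb Z_3$. Extension of ideals $C_{n-1}\to C_n$ followed by the norm is multiplication by $5$, so extension is injective. The norm followed by extension is $\sum_{\delta\in\Gamma_n[5]}\delta$, which is multiplication by $5$ on $C_n^{\Gamma_n[5]}$, so every invariant class comes from $C_{n-1}$. Hence $C_{n-1}\cong C_n^{\Gamma_n[5]}$, and
$$3^{e_n-e_{n-1}}=|C_n^{new}| .\tag{1}$$
A nonzero finite $\Lambda_n$-module has order at least $3^{4\cdot5^{n-1}}$. So **either $e_n=e_{n-1}$, or $e_n-e_{n-1}\ge4\cdot5^{n-1}$**, and everything depends on whether $C_n^{new}$ vanishes. The same argument shows that $|\mathrm{Cl}(K_n)_3^{new}|$ is the $3$-part of $h(K_n)/h(K_{n-1})$.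

## 4. The cubic extension $K_v(\sqrt[3]5)/K_v$

Let $L_v=K_v(\sqrt[3]5)$ and $U^{(i)}=1+\pi^i\mathcal O_{K_v}$.

**Lemma 4.** $L_v/K_v$ is totally ramified of degree $3$. The reciprocity map $\kappa:\mathcal O_{K_v}^\times\to\mathrm{Gal}(L_v/K_v)\cong\mathbb F_3$ is surjective, and
$$\ker\kappa=\pm U^{(2)} .\tag{2}$$

*Proof.* **Step 1: find a uniformizer and the ramification break.** Let $\theta^3=-5$, so $L_v=K_v(\theta)$, and put $\lambda=\theta-1$. Then $(\lambda+1)^3=-5$ gives $\lambda^3+3\lambda^2+3\lambda+6=0$, an Eisenstein equation over $\mathbb Z_3$. So $\mathbb Q_3(\theta)$ has ramification index $3$, $K_v$ has ramification index $2$, and $L_v$ is totally ramified of degree $6$ over $\mathbb Q_3$. We get $v_{L_v}(\pi)=3$, $v_{L_v}(\lambda)=2$, and $\varpi=\pi/\lambda$ is a uniformizer. Let $s:\theta\mapsto\omega\theta$. Then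
$$\frac{s\lambda}{\lambda}-1=\frac{(\omega-1)\theta}{\lambda}=\frac{(\omega-1)(1+\lambda)}{\lambda}$$
has valuation $3-2=1$, because $N(1-\omega)=3$ gives $v_{L_v}(\omega-1)=3$. As $s\varpi/\varpi=(s\lambda/\lambda)^{-1}$, also $s\varpi/\varpi-1$ has valuation $1$. So the lower ramification groups are $G_0=G_1=G$ and $G_2=1$: the break is $1$.

**Step 2: show that $U^{(2)}$ consists of norms of units.** This is a case of a general theorem on totally ramified extensions of prime degree (Serre, *Local Fields*, Ch. V §3); here is the argument. Let $P_L$ and $P_K$ be the maximal ideals. The different has exponent $\sum_i(|G_i|-1)=4$, so $\mathrm{Tr}(P_L^k)=P_K^{\lfloor(k+4)/3\rfloor}$. Let $i\ge2$ and $y\in P_L^{3i-2}$. Then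
$$N(1+y)=1+\mathrm{Tr}(y)+\mathrm{Tr}(y\cdot sy)+N(y),$$
because the three products of two conjugates of $y$ form one orbit. Here $\mathrm{Tr}(P_L^{3i-2})=P_K^{\lfloor(3i+2)/3\rfloor}=P_K^i$, $\mathrm{Tr}(y\cdot sy)\in\mathrm{Tr}(P_L^{6i-4})=P_K^{2i}\subset P_K^{i+1}$, and $N(y)\in P_K^{3i-2}\subset P_K^{i+1}$. So $N$ maps $1+P_L^{3i-2}$ onto $U^{(i)}/U^{(i+1)}$ for every $i\ge2$. By successive approximation (the infinite product of the factors $1+y_i$ converges), every element of $U^{(2)}$ is the norm of a unit.

**Step 3: compare indices.** $\kappa$ is onto because $L_v/K_v$ is totally ramified, so $\ker\kappa$ has index $3$. It contains $U^{(2)}$ by Step 2, and $-1$ because $-1=(-1)^3$. The residue field of $K_v$ is $\mathbb F_3$, so $\mathcal O_{K_v}^\times/U^{(2)}$ has order $6$ and $\pm U^{(2)}$ has index $3$. $\square$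

For example, $2=-(1-3)$ and $4=1+3$ lie in $\ker\kappa$, while $\omega=1+(\omega-1)$ does not, since $\omega-1$ has valuation $1$. The lesson for later: to evaluate $\kappa$ one must know a unit **modulo $\pi^2$**; knowing it modulo $\pi$ says nothing.

## 5. Genus theory for $L_n/K_n$

Let $G=\mathrm{Gal}(L_n/K_n)=\langle s\rangle$, of order $3$. Since $L_n/K$ is abelian, $\Gamma_n\cong\mathrm{Gal}(L_n/L)$ acts trivially on $G$ by conjugation, and its action on $C_n$ commutes with $s$. For a prime $w\mid\mathfrak p$ of $K_n$ the completion of $L_n/K_n$ is $L_v/K_v$, so its Galois group is all of $G$; we fix $G\cong\mathbb F_3$. Fix a prime $w_0\mid\mathfrak p$ of $K_n$. For $u\in K_n^\times$ that is a unit at all primes above $\mathfrak p$, define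
$$\varphi(u)\in\mathrm{Map}(\Gamma_n,\mathbb F_3),\qquad \varphi(u)(\gamma)=\kappa(\gamma u),$$
where $\gamma u$ is viewed in $K_{n,w_0}=K_v$. Then $\varphi(\delta u)(\gamma)=\kappa(\gamma\delta u)$, so $\varphi$ is equivariant. Let $\varphi^{new}$ be $\varphi$ followed by projection to the new part. Let $E_n=\mathcal O_{K_n}^\times$ and $E_n^{new}=(E_n\otimes\mathbb Z_3)^{new}$.

### Two exact sequences, for every $n\ge0$

**Step 1: describe $C_n/(1-s)C_n$ by an abelian extension of $K_n$.** Let $H$ be the Hilbert $3$-class field of $L_n$, so $\mathrm{Gal}(H/L_n)=C_n$, with $s$ acting by conjugation. Let $H_c$ be the fixed field of $(1-s)C_n$. Then $\mathrm{Gal}(H_c/K_n)$ is an extension of the cyclic group $G$ by a central subgroup, hence abelian. Conversely, let $F\supset L_n$ be an abelian $3$-extension of $K_n$ that is unramified over $L_n$. Then $F\subset H$, and $s$ acts trivially on $\mathrm{Gal}(F/L_n)$, so $F\subset H_c$. Thus $H_c$ is the largest abelian $3$-extension of $K_n$ that contains $L_n$ and is unramified over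 $L_n$.

**Step 2: translate into ideles.** Let $J$ denote ideles and $U$ unit ideles (with the full multiplicative group at the archimedean places, all of which are complex). An abelian extension $F\supset L_n$ of $K_n$ with norm group $\mathcal N\subset J_{K_n}$ corresponds over $L_n$ to the norm group $N_{L_n/K_n}^{-1}(\mathcal N)$. So $F/L_n$ is unramified iff $NU_{L_n}\subset\mathcal N$. The group $K_n^\times NU_{L_n}$ is open of finite index in $J_{K_n}$, and it lies in $K_n^\times NJ_{L_n}$, so the field it defines contains $L_n$. Therefore $\mathrm{Gal}(H_c/K_n)=X:=\big(J_{K_n}/K_n^\times NU_{L_n}\big)\otimes\mathbb Z_3$, and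
$$0\to C_n/(1-s)C_n\to X\to G\to0\tag{3}$$
is exact. It is $\Gamma_n$-equivariant: $H_c/K$ is Galois by the uniqueness in Step 1. Two lifts of $\gamma$ to $\mathrm{Gal}(H_c/K)$ differ by an element of the abelian group $\mathrm{Gal}(H_c/K_n)$, so conjugation on $X$ is well defined. A lift that fixes $L$ induces the given action on $C_n$.

**Step 3: compute $X$ from below.** The kernel of $J_{K_n}/K_n^\times NU_{L_n}\to J_{K_n}/K_n^\times U_{K_n}=\mathrm{Cl}(K_n)$ is the image of $U_{K_n}$. An element of $U_{K_n}\cap K_n^\times NU_{L_n}$ is a product of an element of $E_n$ and an element of $NU_{L_n}$. So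
$$E_n\to U_{K_n}/NU_{L_n}\to J_{K_n}/K_n^\times NU_{L_n}\to\mathrm{Cl}(K_n)\to0\tag{4}$$
is exact. By local class field theory $U_{K_n}/NU_{L_n}$ is the sum over the ramified primes of their inertia groups in $G$. The ramified primes lie above $\mathfrak p$ or $5$.

### The case $n=0$ by hand

Here $K_0=K$, $E_0=\mu_6$ and $\mathrm{Cl}(K)=0$. Both $\mathfrak p$ and $5$ are totally ramified in $L=K(\sqrt[3]5)$, so $U_K/NU_L\cong\mathbb F_3\oplus\mathbb F_3$. The unit $\omega$ has first coordinate $\kappa(\omega)\ne0$. So (4) gives $|X|\le3$. Since $X\to G$ is onto, (3) gives $C_0=(1-s)C_0$. As $(1-s)^3=3(s^2-s)$ is divisible by $3$, repeated use gives $C_0=3C_0$, so $C_0=0$. Hence $e_0=0$: one unit that is not a local norm has removed all the room for a class.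

### The criterion at level $n\ge1$

**Proposition 5.** For $n\ge1$: $C_n^{new}=0$ if and only if $\mathrm{Cl}(K_n)_3^{new}=0$ and $\varphi^{new}$ is nonzero on $E_n$.

*Proof.* **Step 1: take new parts in (3).** $\Gamma_n$ acts trivially on $G$, so $G^{new}=0$ and $X^{new}=C_n^{new}/(1-s)C_n^{new}$. By $(1-s)^3=3(s^2-s)$ again, $C_n^{new}=0$ iff $C_n^{new}/(1-s)C_n^{new}=0$. So $C_n^{new}=0$ iff $X^{new}=0$.

**Step 2: take new parts in (4).** Above $5$ there is a single prime of $K_n$, fixed by $\Gamma_n$. The local reciprocity isomorphism is equivariant and $\Gamma_n$ acts trivially on $G$, so this summand has trivial action and new part $0$. The primes above $\mathfrak p$ are permuted simply transitively by $\Gamma_n$. For a unit idele $(u_w)$ put $f(\gamma)=\mathrm{rec}_{\gamma^{-1}w_0}(u_{\gamma^{-1}w_0})$. Since $\gamma$ acts trivially on $G$, $\mathrm{rec}_{\gamma^{-1}w_0}(u)=\mathrm{rec}_{w_0}(\gamma u)=\kappa(\gamma u)$. The idele $\delta u$ has component $\delta(u_{\delta^{-1}w})$ at $w$, so it gives the function $\gamma\mapsto f(\gamma\delta)$.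 So the part above $\mathfrak p$ is $\mathrm{Map}(\Gamma_n,\mathbb F_3)$ with the action of Section 3, and the map from $E_n$ is $\varphi$. Hence
$$E_n^{new}\xrightarrow{\ \varphi^{new}\ }\mathrm{Map}(\Gamma_n,\mathbb F_3)^{new}\to X^{new}\to\mathrm{Cl}(K_n)_3^{new}\to0\tag{5}$$
is exact.

**Step 3: use simplicity.** The second term of (5) is simple, so $\varphi^{new}$ is onto iff it is nonzero. Thus $X^{new}=0$ iff both conditions hold. $\square$

### Where counting stops

The natural first attempt is to count. There are $5^n$ ramified primes above $\mathfrak p$, a number that grows like $5^n$, so one hopes to force classes from ramification alone. By (5),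
$$|X^{new}|=|\mathrm{Cl}(K_n)_3^{new}|\cdot\frac{|\mathrm{Map}(\Gamma_n,\mathbb F_3)^{new}|}{|\varphi^{new}(E_n)|}.$$
The numerator is $3^{4\cdot5^{n-1}}$. But $E_n^{new}$ is free of rank $1$ over $\Lambda_n$ (Section 7, Step 1), so the only bound that counting gives for the denominator is $|E_n^{new}/3|=3^{4\cdot5^{n-1}}$, the same number. The count yields $|X^{new}|\ge1$, which is empty. What decides is whether one $\Lambda_n$-linear map between two modules of rank one is zero modulo $3$, and this needs an actual unit.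

We do not know a generator of $E_n^{new}$. We shall construct a unit $\varepsilon_n$ from a modular function, and show that the index of $\Lambda_n\varepsilon_n$ in $E_n^{new}$ is exactly $|\mathrm{Cl}(K_n)_3^{new}|$. Then it does not matter that $\varepsilon_n$ may fail to be a generator: if it fails, $\mathrm{Cl}(K_n)_3^{new}\neq0$, and Proposition 5 again gives $C_n^{new}\ne0$. So $C_n^{new}=0$ will be equivalent to the single condition $\varphi^{new}(\varepsilon_n)\ne0$ (Corollary 8).

## 6. A modular unit on $X_0(7)$ and its CM values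

The curve $X_0(7)$ parametrizes pairs $(E,C)$ with $C\subset E$ of order $7$. The point $z$ of the upper half plane corresponds to $\mathbb C/(\mathbb Z+z\mathbb Z)$ with the subgroup generated by $\frac17$. The quotient curve is $\mathbb C/(\frac17\mathbb Z+z\mathbb Z)\cong\mathbb C/(\mathbb Z+7z\mathbb Z)$, so $j(E)=j(z)$ and $j(E/C)=j(7z)$. There are two cusps; $j(z)$ has degree $8$, with a pole of order $1$ at $\infty$ and $7$ at $0$. The involution $w_7:z\mapsto-1/7z$ sends $(E,C)$ to $(E/C,E[7]/C)$.

Let $t(z)=(\eta(z)/\eta(7z))^4$. This eta quotient is invariant under $\Gamma_0(7)$ (textbook). Its $q$-expansion is $q^{-1}\prod(1-q^n)^4(1-q^{7n})^{-4}=q^{-1}-4+O(q)$, with rational coefficients. From $\eta(-1/z)=\sqrt{z/i}\,\eta(z)$ we get $t(-1/7z)=49/t(z)$. It has no zeros or poles in the upper half plane, so its divisor is $(0)-(\infty)$. Hence $t$ has degree $1$ and generates the function field; it is a rational function on $X_0(7)$ over $\mathbb Q$.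

**Lemma 6.**
$$j(7z)=\frac{(t^2+13t+49)(t^2+5t+1)^3}{t},\qquad j(z)=\frac{(t^2+13t+49)(t^2+245t+2401)^3}{t^7}.\tag{6}$$

*Proof.* **Step 1: find the shape of $j(7z)$.** Over $j(z)=0$ sits $E=\mathbb C/\mathcal O$, with $\mathrm{Aut}(E)/\pm1$ generated by $\omega$. On $E[7]$ the characteristic polynomial of $\omega$ is $X^2+X+1\equiv(X-2)(X-4)\pmod7$. So $\omega$ fixes exactly two of the eight lines, namely $\ker\alpha$ and $\ker\bar\alpha$, and permutes the other six in two orbits of length $3$. Orbit length is the ramification index of $j$, so $j(z)$ has two simple and two triple zeros. The involution $w_7$ exchanges the two simple zeros: dividing $\mathbb C/\mathcal O$ by $\ker\alpha$ gives $\mathbb C/\mathcal O$ via $\alpha$, and $\alpha(E[7])=\ker\bar\alpha$. Since $j(7z)=j\circ w_7$, it too has two simple zeros (the same points) and two triple zeros, with a pole of order $7$ at $\infty$ and $1$ at $0$. So $j(7z)=q_1(t)q_2(t)^3/t$ with $q_1=T^2+aT+b$, $q_2=T^2+dT+e$ monic. The leading coefficient is $1$ because $j(7z)=q^{-7}+\cdots$.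 The coefficients of $q_1q_2^3$ are rational because the $q$-expansions are. Then $q_1,q_2$ are rational, being the factors of multiplicity $1$ and $3$.

**Step 2: get four equations for $a,b,d,e$.** The roots of $q_1$ are exchanged by $T\mapsto49/T$, so $b=49$. Since $j(7z)=q^{-7}+O(1)$, the coefficient of $q^{-6}$ is $0$; as $t^7=q^{-7}-28q^{-6}+\cdots$, this says $a+3d=28$. Applying $w_7$, $j(z)=q_1(49/t)\,q_2(49/t)^3\,t/49$. As $t\to\infty$ this is $e^3t+\cdots$, and $j=q^{-1}+744+\cdots$, so $e^3=1$ and $e=1$. Then $j(z)=t(1+\tfrac at+\cdots)(1+\tfrac{147d}{t}+\cdots)=t+a+147d+O(1/t)$, so $a+147d-4=744$. Subtracting, $144d=720$, so $d=5$ and $a=13$.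

**Step 3: write out $j(z)$.** $q_1(49/t)=49(t^2+13t+49)/t^2$ and $q_2(49/t)=(t^2+245t+2401)/t^2$. $\square$

**CM values.** Put $\mathfrak n_m=\mathfrak n\cap\mathcal O_m$; this is invertible with $\mathcal O_m/\mathfrak n_m\cong\mathbb Z/7$. For a proper $\mathcal O_m$-lattice $\mathfrak a$ let $t(\mathfrak a)$ be the value of $t$ at the pair $(\mathbb C/\mathfrak a,\ \mathfrak a\mathfrak n_m^{-1}/\mathfrak a)$. It depends only on $[\mathfrak a]$. Here $j(z)=j(\mathfrak a)$ and $j(7z)=j(\mathfrak a\mathfrak n_m^{-1})$.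

Example, $m=0$: $t(\mathcal O)$ is a root of $T^2+13T+49$, so $t(\mathcal O)=\frac{-13\pm3\sqrt{-3}}2$, which is $\equiv1$ modulo $3$.

The main theorem of complex multiplication says: an automorphism of $\mathbb C$ over $K$ that induces the Artin symbol of a finite idele $x$ carries $\mathbb C/\mathfrak a$ with its torsion subgroup $\mathfrak a\mathfrak n_m^{-1}/\mathfrak a$ to $\mathbb C/x^{-1}\mathfrak a$ with $x^{-1}\mathfrak a\mathfrak n_m^{-1}/x^{-1}\mathfrak a$. As $t$ is defined over $\mathbb Q$, it carries $t(\mathfrak a)$ to $t(x^{-1}\mathfrak a)$. For $x=1$ this shows $t(\mathfrak a)\in K^{ab}$, and for $x\in K^\times\widehat{\mathcal O}_m^\times$ it shows $t(\mathfrak a)\in K[m]$. In general (cf. Gross, *Heegner points on $X_0(N)$*, 1984)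
$$t(\mathfrak a)\in K[m],\qquad t(\mathfrak a)^{\sigma_{\mathfrak b}}=t(\mathfrak a\mathfrak b^{-1}).\tag{7}$$

By (6), $t(\mathfrak a)$ is a root of $(T^2+13T+49)(T^2+5T+1)^3-j(\mathfrak a\mathfrak n_m^{-1})T$. As CM $j$-invariants are algebraic integers, this is monic and integral, with constant term $49$. So $t(\mathfrak a)$ is an algebraic integer dividing $49$.

**The unit.** Let $n\ge1$, $m=n+1$, $u_n=N_{K[m]/K_n}t(\mathcal O_m)$. Only primes above $7$ divide $u_n$, and $\mathfrak n,\bar{\mathfrak n}$ stay prime in $K_n$, so $(u_n)=(\alpha^a\bar\alpha^b)$ for some $a,b$. Put $\varepsilon_n=u_n\alpha^{-a}\bar\alpha^{-b}\in E_n$. Since $\alpha,\bar\alpha\in K$, the functions $\varphi(\alpha),\varphi(\bar\alpha)$ are constant, with new part $0$. So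
$$\varphi^{new}(\varepsilon_n)=\varphi^{new}(u_n).\tag{8}$$

## 7. The index of $\varepsilon_n$ in the new units

**Proposition 7.** For $n\ge1$, $E_n^{new}$ is free of rank $1$ over $\Lambda_n$, and $[E_n^{new}:\Lambda_n\varepsilon_n]=|\mathrm{Cl}(K_n)_3^{new}|$, where $\Lambda_n\varepsilon_n$ is the submodule generated by the projection of $\varepsilon_n$ to $E_n^{new}$.

*Proof.* Write $m=n+1$, let $h_n,R_n,w_n$ be the class number, the regulator and the number of roots of unity of $K_n$, and let a subscript $0$ on a group ring mean augmentation zero. Fix $K_n\subset\mathbb C$; the complex places of $K_n$ are $x\mapsto\|\gamma x\|$, $\gamma\in\Gamma_n$, with $\|x\|=|x|^2$.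

**Step 1: the structure of $E_n^{new}$.** By Dirichlet's theorem $\mathbb Q\otimes E_n\cong\mathbb Q[\Gamma_n]_0$, which contains each faithful character once. The $3$-power torsion of $E_n$ is $\mu_3$, since $[K(\mu_9):K]=3$ does not divide $5^n$. The action on $\mu_3$ is trivial, so $E_n^{new}$ is torsion-free. Being finitely generated over the discrete valuation ring $\Lambda_n$, it is free, of rank $1$.

**Step 2: write $L(s,\chi)$ as a sum over $\mathcal O_m$-ideals.** The purpose is to reach lattices with multiplier ring $\mathcal O_m$. Let $\chi$ be a faithful character of $\Gamma_n$, viewed on $\mathrm{Pic}(\mathcal O_m)$ and on finite ideles. By Lemma 3 it is nontrivial on $\ker(\mathrm{Pic}\,\mathcal O_m\to\mathrm{Pic}\,\mathcal O_{m-1})$, which is the image of $\mathcal O_{m-1,5}^\times$. So its component $\chi_5$ is trivial on $\mathcal O_{m,5}^\times$ but not on $\mathcal O_{m-1,5}^\times$; in particular $\chi$ is ramified at $5$. The claim is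
$$L(s,\chi)=\sum_{\mathfrak b}\chi(\mathfrak b)\,N\mathfrak b^{-s}\quad(\mathrm{Re}\,s>1),\qquad N\mathfrak b=[\mathcal O_m:\mathfrak b],\tag{9}$$
the sum over all invertible integral $\mathcal O_m$-ideals. These are locally principal, so the sum is a product over $q$ of sums over the elements of $\mathcal O_{m,q}$ that are invertible in $K_q$, modulo $\mathcal O_{m,q}^\times$. For $q\neq5$, $\mathcal O_{m,q}=\mathcal O_q$ and we get the usual Euler factors above $q$. At $5$ the function $L(s,\chi)$ has no Euler factor, so we must see that the local sum is $1$. The units contribute $1$. The nonzero non-units of the local ring $\mathcal O_{m,5}$ are the nonzero elements of $5\mathbb Z_5+5^m\mathcal O_5=5\mathcal O_{m-1,5}$. The group $\mathcal O_{m-1,5}^\times/\mathcal O_{m,5}^\times$ acts freely on them modulo $\mathcal O_{m,5}^\times$ and preserves norms. Since $\chi_5$ is a nontrivial character of this group, each orbit contributes $0$.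

**Step 3: expand the partial zeta functions at $s=0$.** Let $A=[\mathfrak a]^{-1}$. The integral ideals in the class $A$ are $\lambda\mathfrak a^{-1}$ with $0\ne\lambda\in\mathfrak a$, each for two values $\pm\lambda$. So $\zeta(A,s)=\frac12N\mathfrak a^s\sum'_{\lambda\in\mathfrak a}|\lambda|^{-2s}$, where $N$ is extended multiplicatively. Write $\mathfrak a=\omega_1(\mathbb Z+z\mathbb Z)$, $y=\mathrm{Im}\,z>0$, $\Delta(\mathfrak a)=(2\pi/\omega_1)^{12}\eta(z)^{24}$ and $V=\mathrm{covol}(\mathcal O_m)$; then $N\mathfrak a=|\omega_1|^2y/V$. Let $\mathcal E(s)=\sum'y^s|c+dz|^{-2s}$ over $(c,d)\in\mathbb Z^2\setminus0$. Kronecker's limit formula at $s=1$ is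
$$\mathcal E(s)=\frac{\pi}{s-1}+2\pi\big(\gamma_0-\log2-\log(\sqrt y\,|\eta(z)|^2)\big)+O(s-1),$$
with $\gamma_0$ Euler's constant, and $\pi^{-s}\Gamma(s)\mathcal E(s)$ is invariant under $s\mapsto1-s$. So near $s=0$
$$\mathcal E(s)=\frac{\pi^{2s-1}\Gamma(1-s)}{\Gamma(s)}\mathcal E(1-s).$$
Insert $1/\Gamma(s)=s(1+\gamma_0s+\cdots)$, $\Gamma(1-s)=1+\gamma_0s+\cdots$, $\pi^{2s-1}=\pi^{-1}(1+2s\log\pi+\cdots)$ and $\mathcal E(1-s)=-\frac{\pi}{s}\big(1-2s(\gamma_0-\log2-\log(\sqrt y|\eta|^2))+\cdots\big)$. The terms with $\gamma_0$ cancel and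
$$\mathcal E(s)=-1-s\log\big(4\pi^2y|\eta(z)|^4\big)+O(s^2).\tag{10}$$
Since $N\mathfrak a/(|\omega_1|^2y)=1/V$, we have $\zeta(A,s)=\frac12V^{-s}\mathcal E(s)$. So $\zeta(A,0)=-\frac12$ and
$$\zeta'(A,0)=-\tfrac12\log\big(4\pi^2y|\eta(z)|^4/V\big)=-\tfrac1{12}F(\mathfrak a),\qquad F(\mathfrak a):=\log\big(N\mathfrak a^6|\Delta(\mathfrak a)|\big),$$
because $N\mathfrak a^6|\Delta(\mathfrak a)|=(4\pi^2y|\eta|^4/V)^6$. Summing over classes, $L(0,\chi)=0$ (as $\chi\ne1$) and
$$L'(0,\chi)=-\tfrac1{12}\sum_{[\mathfrak a]}\chi(\mathfrak a)^{-1}F(\mathfrak a).\tag{11}$$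

**Step 4: express $t(\mathfrak a)$ through $F$.** If $\mathfrak a=\omega_1(\mathbb Z+z\mathbb Z)$ and $\mathfrak a\mathfrak n_m^{-1}=\frac{\omega_1}7(\mathbb Z+7z\mathbb Z)$, then $\Delta(\mathfrak a\mathfrak n_m^{-1})=7^{12}(2\pi/\omega_1)^{12}\eta(7z)^{24}$. So $t(\mathfrak a)^6=7^{12}\Delta(\mathfrak a)/\Delta(\mathfrak a\mathfrak n_m^{-1})$. Hence $6\log|t(\mathfrak a)|=F(\mathfrak a)-F(\mathfrak a\mathfrak n_m^{-1})$ plus a constant independent of $\mathfrak a$. The constant drops out against $\chi$, and the substitution $\mathfrak a\mapsto\mathfrak a\mathfrak n_m$ in the second sum gives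
$$\sum_{[\mathfrak a]}\chi(\mathfrak a)^{-1}\log|t(\mathfrak a)|=\tfrac16\big(1-\chi(\mathfrak n)^{-1}\big)\sum_{[\mathfrak a]}\chi(\mathfrak a)^{-1}F(\mathfrak a)=-2\big(1-\chi(\mathfrak n)^{-1}\big)L'(0,\chi).$$

Define $l(u)=\sum_{\gamma\in\Gamma_n}\log\|\gamma u\|\,\gamma^{-1}\in\mathbb R[\Gamma_n]$. Then $l(\delta u)=\delta\,l(u)$. As $\alpha,\bar\alpha\in K$ contribute multiples of $\sum_\gamma\gamma$, which $\chi$ kills, (7) gives
$$\chi(l(\varepsilon_n))=\chi(l(u_n))=2\sum_{[\mathfrak b]}\chi(\mathfrak b)^{-1}\log|t(\mathfrak b^{-1})|=2\sum_{[\mathfrak a]}\chi(\mathfrak a)\log|t(\mathfrak a)|=-4\big(1-\chi(\mathfrak n)\big)L'(0,\chi^{-1}).\tag{12}$$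

**Step 5: multiply over all faithful $\chi$.** There are $4\cdot5^{n-1}$ of them. Since $\sigma_{\mathfrak n}$ generates $\Gamma_n$, $\prod_\chi(1-\chi(\mathfrak n))=\Phi_{5^n}(1)=5$. Next, $\zeta_{K_n}/\zeta_{K_{n-1}}=\prod_\chi L(s,\chi)$. The zeta function of $K_n$ has at $s=0$ a zero of order $5^n-1$ with leading coefficient $-h_nR_n/w_n$, and similarly for $n-1$. So the product vanishes to order $5^n-5^{n-1}$, the number of factors. Each factor vanishes, hence each has a simple zero. Comparing leading terms in (12),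
$$\Big|\prod_\chi\chi(l(\varepsilon_n))\Big|=5\cdot4^{4\cdot5^{n-1}}\,\frac{h_nR_n/w_n}{h_{n-1}R_{n-1}/w_{n-1}}\ne0.\tag{13}$$

**Step 6: compute an index by regulators.** For a subgroup $E\subset E_n$ of finite index, its regulator is the covolume of $l(E)$ in $\mathbb R[\Gamma_n]_0$ relative to $\mathbb Z[\Gamma_n]_0$: dropping one coordinate maps $\mathbb Z[\Gamma_n]_0$ isomorphically onto $\mathbb Z^{5^n-1}$ and turns the covolume into the usual minor. Let $e=5-\sum_{\delta\in\Gamma_n[5]}\delta\in\mathbb Z[\Gamma_n]$ and $D'=\mathbb Z[\Gamma_n]\cdot\varepsilon_n^e$, so $l(D')=l(\varepsilon_n)\,e\mathbb Z[\Gamma_n]$. Let $\nu:\mathbb R[\Gamma_{n-1}]\to\mathbb R[\Gamma_n]$ send a group element to the sum of its lifts. For $u\in E_{n-1}$ we have $l(u)=\nu(l_{n-1}(u))$, with $l_{n-1}$ the analogue of $l$ for $K_{n-1}$.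

The lattice $\nu(\mathbb Z[\Gamma_{n-1}]_0)\oplus e\mathbb Z[\Gamma_n]\subset\mathbb Z[\Gamma_n]_0$ has index a power of $5$. Indeed, after inverting $5$, the elements $\frac15\sum\delta$ and $\frac e5$ are complementary idempotents. The image of the first on $\mathbb Z[\frac15][\Gamma_n]_0$ consists of the $\Gamma_n[5]$-invariant elements of augmentation $0$, that is, $\nu(\mathbb Z[\frac15][\Gamma_{n-1}]_0)$. The image of the second is $e\mathbb Z[\frac15][\Gamma_n]$, because $ex=e\cdot\frac e5x$ and $\frac e5x$ has augmentation $0$. So the quotient is finitely generated and dies after inverting $5$.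

Relative to this direct sum, $l(E_{n-1}D')=\nu(l_{n-1}(E_{n-1}))\oplus l(\varepsilon_n)e\mathbb Z[\Gamma_n]$ has covolume $R_{n-1}$ times the absolute determinant of multiplication by $l(\varepsilon_n)$ on $e\mathbb R[\Gamma_n]$. Here $\chi(e)\neq0$ exactly when $\chi$ is nontrivial on $\Gamma_n[5]$, that is, when $\chi$ is faithful; so the determinant is $|\prod_\chi\chi(l(\varepsilon_n))|$. (For $n=1$: $E_0$ is finite, $\mathbb Z[\Gamma_0]_0=0$ and $R_0=1$.) By (13) this is nonzero, so $E_{n-1}D'$ has finite index. Let $I$ be its index in $E_n$ modulo torsion. Its regulator is $R_nI$. With $5^*$ an unspecified power of $5$, we get $R_nI=5^*R_{n-1}|\prod_\chi\chi(l(\varepsilon_n))|$, so by (13)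
$$I=5^*\,4^{4\cdot5^{n-1}}\,\frac{w_{n-1}}{w_n}\,\frac{h_n}{h_{n-1}}.\tag{14}$$

**Step 7: read off the 3-part.** The $3$-parts of $w_n$ and $w_{n-1}$ are both $3$, so by (14) and Section 3 the $3$-part of $I$ is $|\mathrm{Cl}(K_n)_3^{new}|$. On the other hand $E_n^{\Gamma_n[5]}=E_{n-1}$ gives $E_n\otimes\mathbb Z_3=(E_{n-1}\otimes\mathbb Z_3)\oplus E_n^{new}$. Since $e$ is $5$ times the projector to the new part, the image of $D'\otimes\mathbb Z_3$ is $\Lambda_n\varepsilon_n\subset E_n^{new}$. The torsion of $E_n\otimes\mathbb Z_3$ lies in the first summand. So the $3$-part of $I$ is $[E_n^{new}:\Lambda_n\varepsilon_n]$. $\square$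

**Corollary 8.** For $n\ge1$: $e_n=e_{n-1}$ if $\varphi^{new}(u_n)\ne0$, and $e_n-e_{n-1}\ge4\cdot5^{n-1}$ if $\varphi^{new}(u_n)=0$.

*Proof.* By (8) we may replace $u_n$ by $\varepsilon_n$. Suppose $\varphi^{new}(\varepsilon_n)\ne0$. As the target of $\varphi^{new}$ is killed by $3$, the projection of $\varepsilon_n$ is not in $3E_n^{new}$. Hence $\Lambda_n\varepsilon_n=E_n^{new}$, so $\mathrm{Cl}(K_n)_3^{new}=0$ by Proposition 7. Then $C_n^{new}=0$ by Proposition 5, and $e_n=e_{n-1}$ by (1). Suppose $\varphi^{new}(\varepsilon_n)=0$. If $\varepsilon_n$ generates $E_n^{new}$, then $\varphi^{new}=0$ on $E_n$. If it does not, then $\mathrm{Cl}(K_n)_3^{new}\ne0$ by Proposition 7. In both cases $C_n^{new}\neq0$ by Proposition 5, and Section 3 gives the jump. $\square$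

From here on the only question is the value of $u_n$ modulo $\pi^2$ at the primes above $3$.

## 8. The value of $t$ modulo $\pi^2$ in terms of $j/27$

Fix an embedding $\overline{\mathbb Q}\subset\overline{\mathbb Q}_3$ inducing $w_0$ on $K_n$, and let $M$ be the completion of $K[m]$ at the induced prime, $m\ge1$. By Lemma 3, $M$ is the unramified quadratic extension of $K_v$: uniformizer $\pi$, residue field $\mathbb F_9$, and $\sigma_{\mathfrak p}$ acts on $M$ as Frobenius over $K_v$. Normalize $v(\pi)=1$, so $v(3)=2$; note $\pi^6=-27$.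

Let $t=t(\mathfrak a)\in\mathcal O_M^\times$ and $j=j(\mathfrak a\mathfrak n_m^{-1})$, so $jt=(t^2+13t+49)(t^2+5t+1)^3$. Modulo $3$ the right side is $(t-1)^2(t+1)^6$. If $j\equiv0$ this leaves $t\equiv\pm1\pmod\pi$, but such values are invisible to $\kappa$ by (2). We need the next digit of $t$, and the lemma shows what it costs: one must know $j/27$ modulo $\pi$.

**Lemma 9.** Suppose $v(j)\ge6$. Then $\bar t=\pm1$.

1. If $\bar t=1$, then $t\equiv1\pmod{\pi^2}$.
2. If $\bar t=-1$, write $t\equiv-1+\beta\pi\pmod{\pi^2}$ with $\beta\in\mathbb F_9$. Then $j/27\equiv(\beta^2+1)^3\pmod\pi$.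

*Proof.* Modulo $\pi$, $0\equiv jt\equiv(t-1)^2(t+1)^6$, so $\bar t=\pm1$.

Case 1: put $t=1+y$. Then $j=(y^2+15y+63)(y^2+7y+7)^3/(1+y)$, where $y^2+7y+7$ and $1+y$ are units. If $v(y)=1$, the terms $y^2,15y,63$ have valuations $2,3,4$, so $v(j)=2$, a contradiction. So $v(y)\ge2$.

Case 2: put $t=-1+y$, $y\equiv\beta\pi\pmod{\pi^2}$. Then $j=(y^2+11y+37)(y^2+3y-3)^3/(y-1)$. Since $-3=\pi^2$ and $v(3y)\ge3$, $y^2+3y-3\equiv(\beta^2+1)\pi^2\pmod{\pi^3}$. Also $(y^2+11y+37)/(y-1)\equiv-1\pmod\pi$. So $j\equiv-(\beta^2+1)^3\pi^6\pmod{\pi^7}$, and $\pi^6=-27$. $\square$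

## 9. The residue of $j/27$ for CM by $\mathcal O_m$

We need $j(\mathfrak a)/27$ modulo the prime above $3$. The reduced curve always has $j=0$, so the reduced curve alone cannot tell; the residue of $j/27$ is finer information. We extract it from the formal group, and compare with $\mathbb C/\mathcal O$, where $j=0$ exactly.

**Formal group facts.** For $y^2=x^3+a_2x^2+a_4x+a_6$ use the parameter $T=-x/y$ and $\omega_E=dx/2y$. With $w=-1/y$ the equation becomes $w=T^3+a_2T^2w+a_4Tw^2+a_6w^3$, so $w=T^3+a_2T^5+\cdots$, $x=T/w=T^{-2}-a_2+O(T^2)$ and $y=-T^{-3}(1-a_2T^2+O(T^4))$. Hence $\omega_E=(1+a_2T^2+O(T^4))\,dT$, the logarithm is $T+\frac{a_2}3T^3+\cdots$, and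
$$[k]T=kT+\frac{a_2}3(k-k^3)T^3+\cdots,\qquad[3]T=3T-8a_2T^3+\cdots.\tag{15}$$
This holds over $\mathbb Z[\frac12][a_2,a_4,a_6]$, hence over every ring in which $2$ is invertible. Also $[-1]T=-T$. In characteristic $3$, $[3]T=a_2T^3+\cdots$, so the curve is supersingular (height $2$) iff $a_2=0$. Then $c_4=16a_2^2-48a_4=0$, so $j=0$. Thus over an algebraically closed field of characteristic $3$ all supersingular curves are isomorphic.

**Lemma 10.** Let $E$ be a supersingular curve over $k=\overline{\mathbb F}_3$ with nonzero invariant differential $\omega_E$. Write $E:y^2=x^3+Ax+B$ with $\omega_E=dx/2y$. Then $A=A(E,\omega_E)\ne0$ depends only on $(E,\omega_E)$, and $A(E,u\omega_E)=u^{-4}A(E,\omega_E)$. If $\psi:E\to E_1$ is an isogeny of degree $d$ prime to $3$ between supersingular curves and $\psi^*\omega_{E_1}=c\,\omega_E$, then $A(E_1,\omega_{E_1})=d\,c^{-4}A(E,\omega_E)$.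

*Proof.* **Step 1: $A$ is well defined.** We have $\Delta=-64A^3=-A^3$ in $k$, so $A\ne0$. The substitutions preserving the form $y^2=\text{cubic}$ are $x=u^2x'+r$, $y=u^3y'$. They give $dx'/2y'=u\,dx/2y$ and $A'=u^{-4}A$; for $u=1$, $(x+r)^3+A(x+r)+B$ has the same $A$ in characteristic $3$.

**Step 2: reduce to endomorphisms.** Take an isomorphism $\iota:E_1\to E$ with $\iota^*\omega_E=u\,\omega_{E_1}$. Then $A(E,\omega_E)=A(E_1,u\omega_{E_1})=u^{-4}A(E_1,\omega_{E_1})$, so $A(E_1,\omega_{E_1})=u^4A(E,\omega_E)$. The endomorphism $\iota\psi$ of $E$ has degree $d$ and acts on $\omega_E$ by $uc$. So it suffices to show: if $\psi\in\mathrm{End}(E)$ acts on $\omega_E$ by $c$, then $\deg\psi=c^4$ in $k$. (Then $d=u^4c^4$.)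

**Step 3: prove $\deg\psi=c^4$.** Let $\hat\psi$ act by $c'$. Since $\psi+\hat\psi=\mathrm{tr}\,\psi$ and $\psi\hat\psi=\deg\psi$, $c$ and $c'$ are the roots of $X^2-(\mathrm{tr}\,\psi)X+\deg\psi\in\mathbb F_3[X]$. If $c\notin\mathbb F_3$, then $c'=c^3$. If $c\in\mathbb F_3$, lift $c$ to an integer. Then $\psi-c$ kills $\omega_E$, so it is inseparable or zero, and $3\mid\deg(\psi-c)=\deg(\hat\psi-c)$. If $\hat\psi-c$ were separable, its kernel would contain a point of order $3$; but $E[3](k)=0$. So $\hat\psi-c$ is inseparable or zero, and $c'=c=c^3$. In both cases $\deg\psi=cc'=c^4$. $\square$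

**Proposition 11.** Let $\mathfrak a$ be a proper $\mathcal O_m$-lattice, $m\ge0$. At the fixed place above $3$, $\mathbb C/\mathfrak a$ has potentially good supersingular reduction, $j(\mathfrak a)/27$ is integral, and its residue is $0$ if $m$ is even and $-1$ if $m$ is odd.

*Proof.* **Step 1: set up the comparison.** Let $E=\mathbb C/\mathfrak a$ and $E_0=\mathbb C/\mathfrak a\mathcal O$. The inclusion gives an $\mathcal O_m$-linear isogeny $\psi:E\to E_0$ of degree $[\mathfrak a\mathcal O:\mathfrak a]=5^m$, and $j(E_0)=0$ because $h(\mathcal O)=1$. Choose a finite extension of $\mathbb Q_3$ containing $K$, with ring of integers $R'$ and maximal ideal $\mathfrak M$, over which $E,E_0,\psi$ and the endomorphisms are defined and $E,E_0$ have good reduction. Take smooth models $y^2=x^3+a_2x^2+a_4x+a_6$ over $R'$, with $T$ and $\omega_E$ as above.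

**Step 2: find $[\pi]$ on the formal group.** Take either curve. The endomorphism $\rho=5^m\sqrt{-3}\in\mathcal O_m$ acts on $\omega_E$ by $5^m\pi\in\mathfrak M$, so its reduction $\bar\rho$ is inseparable. Its degree is $3\cdot25^m$, so its inseparable degree is $3$. From $\rho^2=-3\cdot25^m$ the inseparable degree of $[3]$ is $9$, so the reduction is supersingular. As $5$ is a unit in $R'$, $[5^m]$ is invertible on the formal group. Put $[\pi]=\rho\circ[5^m]^{-1}$. It commutes with $[-1]T=-T$, so it is odd:
$$[\pi]T=\pi T+bT^3+\cdots,\qquad[\pi]\circ[\pi]=[-3].$$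
The reduction of $[-3]$ has height $2$, so that of $[\pi]$ has height $1$ and $\bar b\ne0$.

**Step 3: express $j/27$ through $b$.** The $T^3$-coefficient of $[\pi]\circ[\pi]$ is $\pi b+b\pi^3=\pi b(1+\pi^2)=-2\pi b$; that of $[-3]$ is $8a_2$ by (15). So $a_2=-\pi b/4$ and $16a_2^2=\pi^2b^2=-3b^2$. Hence
$$c_4=16a_2^2-48a_4=-3(b^2+16a_4),\qquad\frac j{27}=\frac{c_4^3}{27\Delta}=-\frac{(b^2+16a_4)^3}{\Delta},\tag{16}$$
which is integral since $\Delta$ is a unit. Modulo $\mathfrak M$ we have $\bar a_2=0$ and $\Delta\equiv-A^3$ with $A=\bar a_4\neq0$. So $j/27\equiv(1+\xi)^3$ with $\xi:=\bar b^2/A$.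

**Step 4: compare $\xi$ for $E$ and $E_0$.** Let $b,A,\xi$ and $b_0,A_0,\xi_0$ be the reduced quantities for $E$ and $E_0$. Modulo $\mathfrak M$ let $\psi$ be $T\mapsto cT+\cdots$, so that $\psi^*\omega_{E_0}=c\,\omega_E$; here $c\ne0$ because $\deg\psi$ is prime to $3$. From $\psi\circ[\pi]=[\pi]\circ\psi$ we get $cb=b_0c^3$, so $b_0=bc^{-2}$. By Lemma 10, $A_0=5^mc^{-4}A$. So $\xi_0=b_0^2/A_0=5^{-m}\xi$. Since $j(E_0)=0$, $\xi_0=-1$, and so $\xi=-5^m=-(-1)^m$. Therefore $j/27\equiv(1-(-1)^m)^3$, which is $0$ for $m$ even and $2^3=-1$ for $m$ odd. $\square$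

**A check with conductor 2.** The proof uses only that the degree of $\psi$ is prime to $3$. For the order $\mathbb Z+2\mathcal O=\mathbb Z[\sqrt{-3}]$, with $\rho=2\sqrt{-3}$, it gives $\xi=-2$ and $j/27\equiv(1-2)^3=-1$. Directly: $y^2=x^3+1$, with the $2$-torsion point moved to the origin, is $y^2=X^3-3X^2+3X$. The $2$-isogenous curve is $y^2=X^3+6X^2-3X$, with $c_4=16\cdot36+48\cdot3=720$ and $\Delta=16\cdot9\cdot48=6912$. Its lattice contains a copy of $\mathcal O$ with index $2$; since $2$ is inert in $K$, the multiplier ring is $\mathbb Z+2\mathcal O$. So $j=720^3/6912=54000=27\cdot2000$, and $2000\equiv-1\pmod3$.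

## 10. The conjugates of $u_n$ modulo $\pi^2$; proof of Theorem 1(a)

Let $m\ge1$. Proposition 11 applies to $\mathfrak a\mathfrak n_m^{-1}$, so $v(j)\ge v(27)=6$ and Lemma 9 holds for $t(\mathfrak a)$. If $\bar t(\mathfrak a)=-1$, then $(\beta^2+1)^3$ is $0$ for $m$ even and $-1$ for $m$ odd. So $\beta^2=-1$ for $m$ even, and $\beta^2=1$ for $m$ odd.

**Proposition 12.** Let $n\ge1$, $m=n+1$. Let $\gamma\in\Gamma_n$ be the restriction of $\sigma_{\mathfrak b}\in G_m$ and let $\mathfrak a=\mathfrak b^{-1}$. Then, modulo $\pi^2$,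
$$\gamma u_n\equiv1\ \text{ if }\bar t(\mathfrak a)=1,\qquad\gamma u_n\equiv1-(\beta+\beta^3)\pi\ \text{ if }\bar t(\mathfrak a)=-1.\tag{17}$$

*Proof.* $\mathrm{Gal}(K[m]/K_n)=\{1,\sigma_{\mathfrak p}\}$, so $u_n=t(\mathcal O_m)\cdot t(\mathcal O_m)^{\sigma_{\mathfrak p}}$. By (7), $\gamma u_n=t(\mathfrak a)\cdot t(\mathfrak a)^{\sigma_{\mathfrak p}}$ in $M$. Here $\sigma_{\mathfrak p}$ is the Frobenius of $M/K_v$ and fixes $\pi$. If $t(\mathfrak a)\equiv1\pmod{\pi^2}$, so is its conjugate. If $t(\mathfrak a)\equiv-1+\beta\pi$, the product is $(-1+\beta\pi)(-1+\beta^3\pi)\equiv1-(\beta+\beta^3)\pi$. $\square$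

**Proof of Theorem 1(a).** Let $n$ be odd. Then $m=n+1$ is even, $\beta^2=-1$ and $\beta^3=-\beta$. By (17), $\gamma u_n\equiv1\pmod{\pi^2}$ for every $\gamma\in\Gamma_n$. So $\varphi(u_n)=0$ by (2), and Corollary 8 gives $e_n-e_{n-1}\ge4\cdot5^{n-1}$. $\square$

For $n$ even, $m$ is odd, $\beta=\pm1$ and $\beta+\beta^3=2\beta\ne0$. The element $1-2\beta\pi$ is $\equiv1$ modulo $\pi$ but not modulo $\pi^2$, so it is not in $\pm U^{(2)}$. Hence
$$\kappa(\gamma u_n)\ne0\iff\bar t(\mathfrak a)=-1\qquad(n\text{ even}).\tag{18}$$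
By Section 3, $\varphi^{new}(u_n)\neq0$ will follow as soon as, on one coset of $\Gamma_n[5]$, both values $\bar t=1$ and $\bar t=-1$ occur. Showing this is the purpose of the next section.

## 11. Supersingular pairs, 5-isogenies, and Theorem 1(b)

### The two types

**Step 1: $\bar t$ depends only on the reduced pair.** Let $Y$ be the coarse moduli scheme of pairs $(E,C)$, $|C|=7$, over $\mathbb Z[1/7]$. We use these facts (Deligne–Rapoport; Katz–Mazur): $Y$ is normal and finite over $\mathbb Z[1/7][j]$, has function field $\mathbb Q(t)$, and its points over an algebraically closed field of characteristic $\ne7$ are the isomorphism classes of pairs. By (6), $t$ is a root of $(T^2+13T+49)(T^2+245T+2401)^3-jT^7$, which is monic over $\mathbb Z[j]$. So $t$ is integral over $\mathbb Z[j]$, and by normality it is a regular function on $Y$. A pair over a discrete valuation ring gives a point of $Y$ with values in that ring. Hence $\bar t$ depends only on the isomorphism class of the reduced pair.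

Call a supersingular pair in characteristic $3$ of *type $+$ or $-$* if $\bar t=1$ or $-1$. Give a proper $\mathcal O_m$-lattice $\mathfrak a$ the type of the reduction of $(\mathbb C/\mathfrak a,\ \mathfrak a\mathfrak n_m^{-1}/\mathfrak a)$. Example: $\mathcal O$ has type $+$, since $t(\mathcal O)\equiv1$ modulo $3$.

**Step 2: the curve $E_s$ and its endomorphisms.** Let $E_s:y^2=x^3-x$ over $\overline{\mathbb F}_3$, the unique supersingular curve. It has automorphisms $\omega:(x,y)\mapsto(x+1,y)$ and $i:(x,y)\mapsto(-x,\sqrt{-1}\,y)$ with $\omega^3=1$, $i^2=-1$, $i\omega i^{-1}=\omega^{-1}$; as $\omega\ne1$, $\omega^2+\omega+1=0$. On $\mathbb Z[\omega]+\mathbb Z[\omega]i$ the dual of $a+bi$ is $\bar a-bi$, and $(a+bi)(\bar a-bi)=N(a)+N(b)$, so $\deg(a+bi)=N(a)+N(b)$. The trace form has Gram determinant $3$ on $\mathbb Z[\omega]$ and on $\mathbb Z[\omega]i$, in all $9$; so the reduced discriminant of this ring is $3$. The ring $\mathrm{End}(E_s)$ contains it and is an order in the quaternion algebra ramified at $3,\infty$, where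 every reduced discriminant is a multiple of $3$. So $\mathrm{End}(E_s)=\mathbb Z[\omega]+\mathbb Z[\omega]i$. The automorphisms are the elements of degree $1$, that is, $\pm\omega^k$ and $\pm\omega^ki$: there are $12$, and $\mathrm{Aut}(E_s)/\pm1\cong S_3$.

**Lemma 13.** Up to isomorphism there are exactly two supersingular pairs in characteristic $3$: one of type $+$, called $P_+$, with $|\mathrm{Aut}\,P_+|=6$, and one of type $-$, called $P_-$, with $|\mathrm{Aut}\,P_-|=2$. Moreover $P_+=(E_s,C)$ with $C$ an eigenline of $\omega$ in $E_s[7]$.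

*Proof.* We first find the orbits of $\mathrm{Aut}(E_s)$ on the eight subgroups of order $7$. On $E_s[7]$ the automorphism $\omega$ has the two distinct eigenvalues $2,4$, so $\pm\omega^{\pm1}$ stabilize exactly two lines, $C$ and $C^*$, and $C^*=iC$ because $i\omega i^{-1}=\omega^{-1}$. The remaining elements $g=\pm\omega^ki$ satisfy $g^2=\omega^k\omega^{-k}i^2=-1$. They stabilize no line, since $-1$ is not a square modulo $7$. So there are exactly two orbits: $\{C,C^*\}$ with stabilizers of order $6$, and the other six lines with stabilizer $\pm1$.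

Next we match orbits with types. Take a curve $E$ of characteristic $0$ with $j(E)=0$ and good reduction; it reduces to $E_s$ (Proposition 11 with $m=0$). By (6), its eight values $t(E,C')$ are, with multiplicity, the roots of $(T^2+13T+49)(T^2+245T+2401)^3$. Modulo $3$ this is $(T-1)^2(T+1)^6$. Subgroups of order $7$ reduce bijectively, so exactly two subgroups of $E_s$ have type $+$ and six have type $-$. Types are constant on orbits, and the orbits have sizes $2$ and $6$. $\square$

### The numbers $N(P,Q)$

For supersingular pairs $P,Q$ let $N(P,Q)$ be the number of the six subgroups $D$ of order $5$ of $P$ with $P/D\cong Q$, the subgroup of order $7$ being carried to its image.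

**Lemma 14.**
$$N(P_+,P_+)=0,\quad N(P_+,P_-)=6,\quad N(P_-,P_+)=2,\quad N(P_-,P_-)=4.\tag{19}$$

*Proof.* A degree-5 isogeny $P_+\to P_+$ is an element $a+bi$ with $N(a)+N(b)=5$ and $(a+bi)C\subset C$. As $aC\subset C$, this requires $biC=bC^*\subset C$. But $bC^*\subset C^*$, so $bC^*=0$, and then $7\mid N(b)$. So $b=0$ and $N(a)=5$, which is impossible because $5$ is inert in $\mathbb Z[\omega]$. This gives the first two values.

The number of degree-5 isogenies $P\to Q$ is $N(P,Q)\,|\mathrm{Aut}\,Q|$. Passing to the dual is a bijection with the degree-5 isogenies $Q\to P$: if $\psi$ carries $C_P$ to $C_Q$, then $\hat\psi(C_Q)=5C_P=C_P$. So $N(P,Q)|\mathrm{Aut}\,Q|=N(Q,P)|\mathrm{Aut}\,P|$, and $N(P_-,P_+)=6\cdot2/6=2$. The total is $6$. $\square$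

### Parents and children

**Lemma 15.** Let $k\ge1$ and let $\mathfrak c$ be a proper $\mathcal O_k$-lattice. Of the six lattices that contain $\mathfrak c$ with index $5$, one is the *parent* $\mathfrak c\mathcal O_{k-1}$. The other five, the *children*, are proper $\mathcal O_{k+1}$-lattices whose classes form a full coset of $\ker(\mathrm{Pic}\,\mathcal O_{k+1}\to\mathrm{Pic}\,\mathcal O_k)$. All six lattices that contain $\mathcal O$ with index $5$ are proper $\mathcal O_1$-lattices. If $\mathfrak c\subset\mathfrak c'$ is one of these inclusions, with orders $\mathcal O_k,\mathcal O_{k'}$, then the isogeny $\mathbb C/\mathfrak c\to\mathbb C/\mathfrak c'$ carries the subgroup $\mathfrak c\mathfrak n_k^{-1}/\mathfrak c$ to $\mathfrak c'\mathfrak n_{k'}^{-1}/\mathfrak c'$.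

*Proof.* **Step 1: construct the children.** By Lemma 3 the map $\mathrm{Pic}\,\mathcal O_{k+1}\to\mathrm{Pic}\,\mathcal O_k$ is onto with kernel of order $5$. After scaling, choose a proper $\mathcal O_{k+1}$-lattice $\mathfrak a_0$ with $\mathfrak a_0\mathcal O_k=\mathfrak c$, and representatives $\mathfrak b$ of the kernel with $\mathfrak b\mathcal O_k=\mathcal O_k$. Put $\mathfrak a'=\mathfrak a_0\mathfrak b$; then $\mathfrak a'\mathcal O_k=\mathfrak c$. As $5\mathcal O_k\subset\mathcal O_{k+1}$, $5\mathfrak c=5\mathcal O_k\mathfrak a'\subset\mathfrak a'$. Since $[\mathfrak c:\mathfrak a']=[\mathcal O_k:\mathcal O_{k+1}]=5$ and $[\mathfrak c:5\mathfrak c]=25$, we get $[\mathfrak a':5\mathfrak c]=5$. So $\frac15\mathfrak a_0\mathfrak b\supset\mathfrak c$ with index $5$. The five lattices are distinct because their classes are.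

**Step 2: the sixth lattice.** $\mathfrak c\mathcal O_{k-1}$ contains $\mathfrak c$ with index $[\mathcal O_{k-1}:\mathcal O_k]=5$ and has multiplier ring $\mathcal O_{k-1}$, so it is none of the five.

**Step 3: level $0$.** If $\mathfrak c'\supset\mathcal O$ has index $5$, then $5\mathfrak c'/5\mathcal O$ is an $\mathbb F_5$-line in $\mathcal O/5\mathcal O=\mathbb F_{25}$. It is stable under $\mathcal O_1=\mathbb Z+5\mathcal O$ but not under $\mathcal O$. As $[\mathcal O:\mathcal O_1]=5$ is prime, the multiplier ring is $\mathcal O_1$.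

**Step 4: level structures.** The image of $\mathfrak c\mathfrak n_k^{-1}/\mathfrak c$ is $(\mathfrak c\mathfrak n_k^{-1}+\mathfrak c')/\mathfrak c'$, so we must show $\mathfrak c\mathfrak n_k^{-1}+\mathfrak c'=\mathfrak c'\mathfrak n_{k'}^{-1}$. At $7$, $\mathfrak c_7=\mathfrak c'_7$ and both orders are maximal, so both sides are $\mathfrak c_7\mathfrak n_7^{-1}$. At $q\ne7$, the element $7\in\mathfrak n_k\cap\mathfrak n_{k'}$ is a unit, so both sides are $\mathfrak c'_q$. $\square$

Subgroups of order $5$ reduce bijectively modulo $3$. So the types of the six neighbours of a lattice $\mathfrak c$ are governed by (19): six of type $-$ if $\mathfrak c$ has type $+$; two of type $+$ and four of type $-$ if $\mathfrak c$ has type $-$. Two consequences follow.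

**Claim A.** For every $k\ge1$ there is a proper $\mathcal O_k$-lattice of type $-$. For $k=1$: $\mathcal O$ has at least four neighbours of type $-$, whatever its type. If $\mathfrak c$ of level $k\ge1$ has type $-$, then at least $4-1=3$ of its children have type $-$.

**Claim B.** Among the five children of a lattice of type $-$ and level $k\ge1$ both types occur, because only one of its six neighbours (two $+$, four $-$) is the parent.

Example: $\mathcal O$ has type $+$, so both classes of level $1$ have type $-$. The parent of a level-$1$ lattice is homothetic to $\mathcal O$, of type $+$. So its five children are one of type $+$ and four of type $-$, and the ten classes of $\mathrm{Pic}(\mathcal O_2)$ are two of type $+$ and eight of type $-$.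

**Proof of Theorem 1(b).** Let $n\ge2$ be even and $m=n+1\ge3$. By Claim A there is a proper $\mathcal O_{m-1}$-lattice $\mathfrak c$ of type $-$. Its children have the classes $[\mathfrak a_0\mathfrak b]$ with $[\mathfrak b]\in\ker(\mathrm{Pic}\,\mathcal O_m\to\mathrm{Pic}\,\mathcal O_{m-1})$. In Proposition 12 the lattice $\mathfrak a$ belongs to the element $\gamma$ that is the restriction of $\sigma_{\mathfrak a}^{-1}$. By Lemma 3 the kernel maps isomorphically onto $\Gamma_n[5]$, so the children correspond to one full coset of $\Gamma_n[5]$ in $\Gamma_n$. By Claim B both types occur on it, so by (18) the function $\gamma\mapsto\kappa(\gamma u_n)$ takes both zero and nonzero values on this coset. Hence $\varphi(u_n)$ is not $\Gamma_n[5]$-invariant, $\varphi^{new}(u_n)\neq0$, and $e_n=e_{n-1}$ by Corollary 8. $\square$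

This completes the proof of Theorem 1, and with it the disproof of the conjecture.

## 12. Other radicands: proof of Theorem 2

The fields $K_n$, the unit $u_n$ and everything in Sections 6 and 8–11 up to the final appeals to Corollary 8 do not involve $L$, apart from $\ker\kappa$. So we check where $L$ enters.

**Step 1: the degree and the local field at 3.** At every prime of $K$ dividing the cube-free number $N$ the valuation of $N$ is $1$ or $2$: the prime $5$ is inert in $K$, and a prime $q\equiv1\pmod3$ splits. So $N$ is not a cube in $K$, $[L:K]=3$, and Section 3 applies. The cubes in $\mathbb Z_3^\times$ are $\pm(1+9\mathbb Z_3)$, so $\mathbb Z_3^\times/(\mathbb Z_3^\times)^3\cong(\mathbb Z/9)^\times/\{\pm1\}$ has order $3$ and is generated by $5$. As $N\not\equiv\pm1\pmod9$, $N\in5^{\pm1}(\mathbb Z_3^\times)^3$. So $K_v(\sqrt[3]N)=K_v(\sqrt[3]5)$, and $\kappa$ is unchanged up to sign. Lemma 4 holds as stated.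

**Step 2: the new ramified primes.** The other primes that ramify in $L/K$ lie above $5$ or above primes $q\equiv1\pmod3$ dividing $N$. Let $\mathfrak q=(x)$ be a prime of $K$ above such a $q$. We show that its Frobenius in $\mathrm{Gal}(K_\infty/K)$ is nontrivial. By Lemma 3, $\varprojlim G_m=\mathcal O_5^\times/(\mathbb Z_5^\times\mu_6)$. If the Frobenius were trivial on $K_\infty$, the image of $x$ there would have order at most $2$, so $x$ would be torsion in $\mathcal O_5^\times/\mathbb Z_5^\times$. Applying $y\mapsto y/\bar y$ to this group, we would get $(x/\bar x)^k=1$ for some $k\ge1$. Then $\mathfrak q^k=\bar{\mathfrak q}^k$, contradicting $\mathfrak q\ne\bar{\mathfrak q}$.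

So there is $n_0\ge1$ such that for $n\ge n_0$ the decomposition groups in $\Gamma_n$ of all these $\mathfrak q$ are nontrivial. Since $\Gamma_n$ is a cyclic $5$-group, they contain $\Gamma_n[5]$. If $N$ is a power of $5$ there are no such $\mathfrak q$, and $n_0=1$.

**Step 3: Proposition 5 for $n\ge n_0$.** The only change is the extra summand of $U_{K_n}/NU_{L_n}$ coming from the primes above the $\mathfrak q$. As $\Gamma_n$ is abelian, $\Gamma_n[5]$ lies in the decomposition group of every prime $w\mid\mathfrak q$, so it fixes each $w$. It acts on the local quotient at $w$, an inertia group in $G$, through conjugation, which is trivial. So $\Gamma_n[5]$ acts trivially on the extra summand and its new part is $0$. The sequence (5) is unchanged, and Proposition 5 holds for $n\ge n_0$.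

**Step 4: the steps of $e_n$.** Proposition 7 is about $K_n$ only. So Corollary 8 holds for $n\ge n_0$, and Sections 10 and 11 give, for $n\ge n_0$: $e_n-e_{n-1}\ge4\cdot5^{n-1}$ for $n$ odd, and $e_n=e_{n-1}$ for $n\ge2$ even.

**Step 5: growth.** By (1), $e_n\ge e_{n-1}$ for all $n\ge1$. So for $n$ odd
$$e_n\ \ge\sum_{k\le n,\ k\text{ odd},\ k\ge n_0}4\cdot5^{k-1}.$$
For odd $n\ge n_0$ the last term gives $e_n/5^n\ge4/5$, and $e_{n+1}=e_n$ gives $e_{n+1}/5^{n+1}\ge4/25$. So $\liminf e_n/5^n>0$. If $e_n/5^n\to c<\infty$, then $e_{n+1}=e_n$ for odd $n\ge n_0$ gives $c=c/5$, so $c=0$, a contradiction. Hence $e_n/5^n$ has no finite limit, and $e_n=A5^n+o(5^n)$ fails for every real $A$.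

When $n_0=1$, in particular for $N=5$, the sum is $4(1+25+\cdots+25^{(n-1)/2})=(5^{n+1}-1)/6$ for $n$ odd. Then $e_n/5^n\ge(5-5^{-n})/6$ for $n$ odd and $e_{n+1}/5^{n+1}=e_n/5^{n+1}\ge(1-5^{-n-1})/6$, so $\liminf e_n/5^n\ge1/6$.

**Step 6: infinitely many fields.** A prime $N\equiv4$ or $7\pmod9$ is $\equiv1\pmod3$ and $\not\equiv\pm1\pmod9$, so it satisfies the hypotheses. There are infinitely many such primes by Dirichlet's theorem, and different ones give different fields $L$, since $L/K$ is ramified above $N$ and unramified above every other prime different from $3$. $\square$
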